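# Zeros of Sobolev orthogonal polynomials that stay away from the convex hull

## 1. The natural guess: zeros end up near $\operatorname{conv}\Sigma$ and $\overline V$

Let $\mu_0,\mu_1$ be positive finite Borel measures on the real line with compact supports $\Sigma_0,\Sigma_1$, each containing infinitely many points, and let $\Sigma=\Sigma_0\cup\Sigma_1$. The Sobolev inner product is
$$\langle f,g\rangle_S=\int fg\,d\mu_0+\int f'g'\,d\mu_1 .\tag{1}$$
Let $\pi_n$ be the monic polynomial of degree $n$ that is orthogonal, with respect to (1), to all polynomials of lower degree. We ask where the zeros of $\pi_n$ are when $n$ is large.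

For ordinary orthogonal polynomials (no derivative term) all zeros lie in the convex hull of the support. So the first guess is that the zeros of $\pi_n$ lie in, or at least accumulate only at, $\operatorname{conv}\Sigma$. We try it.

**Example A (an exactly solvable case).** Take $d\mu_0=dx/\sqrt{1-x^2}$ and $d\mu_1=\sqrt{1-x^2}\,dx$ on $[-1,1]$. Let $\mathcal T_n$, $U_n$ be the Chebyshev polynomials of the first and second kind. Since $\mathcal T_n'=nU_{n-1}$, for $n\ne k$
$$\langle \mathcal T_n,\mathcal T_k\rangle_S=\int_{-1}^1\frac{\mathcal T_n\mathcal T_k}{\sqrt{1-x^2}}dx+nk\int_{-1}^1U_{n-1}U_{k-1}\sqrt{1-x^2}\,dx=0 .$$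
So $\pi_n=2^{1-n}\mathcal T_n$ for $n\ge1$, and all zeros are in $(-1,1)$. The guess holds.

**Example B (low degree in general).** For $n\ge1$ we have $\int\pi_n\,d\mu_0=\langle\pi_n,1\rangle_S=0$, so the real polynomial $\pi_n$ cannot have constant sign on $\operatorname{conv}\Sigma_0$: it has at least one zero there. So for $n=1$ the zero is in $\operatorname{conv}\Sigma_0$, and for $n=2$ both zeros are real. But the second one can leave the hull. Take Lebesgue measure on $[0,1]$ for $\mu_0$ and on $[2,3]$ for $\mu_1$, and $\pi_2=x^2+\alpha x+\beta$. Orthogonality to $1$ and to $x$ reads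
$$\tfrac13+\tfrac\alpha2+\beta=0,\qquad \tfrac14+\tfrac\alpha3+\tfrac\beta2+(5+\alpha)=0 ,$$
so $\alpha=-\frac{61}{13}$, $\beta=\frac{157}{78}$, and $\pi_2(4)=16-\frac{244}{13}+\frac{157}{78}=-\frac{59}{78}<0$. One zero of $\pi_2$ is larger than $4$, although $\operatorname{conv}\Sigma=[0,3]$.

So the guess must be asymptotic, and the hull may have to be enlarged. The enlargement that enters needs some potential theory, which we now recall.

A compact set $\Sigma\subset\mathbf R$ is *regular* (for the Dirichlet problem) if the domain $\Omega=\overline{\mathbf C}\setminus\Sigma$ has a Green function $g=g_\Omega(\cdot;\infty)$ that extends continuously by $0$ to $\Sigma$. Here $g$ is positive and harmonic in $\mathbf C\setminus\Sigma$ and $g(z)=\log|z|-\log\operatorname{cap}(\Sigma)+o(1)$ at $\infty$. Finite unions of nondegenerate intervals are regular. The equilibrium measure $\omega_\Sigma$ is the harmonic measure $\omega_\infty$ of $\Omega$ at $\infty$. The basic example is $\Sigma=[-1,1]$. Let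
$$J(u)=u+\sqrt{u^2-1}\quad\text{on }\mathbf C\setminus[-1,1],\qquad \sqrt{u^2-1}\sim u\ \text{at }\infty ,$$
so that $|J|>1$. Then $g=\log|J|$, $\operatorname{cap}=\frac12$, and $d\omega_\Sigma=\frac{dx}{\pi\sqrt{1-x^2}}$.

A measure $\mu$ with regular compact support $\Sigma$ is *regular in the sense of Stahl and Totik* if its monic orthogonal polynomials $P_k$ satisfy $\|P_k\|_{L^2(\mu)}^{1/k}\to\operatorname{cap}(\Sigma)$. For $dx/\sqrt{1-x^2}$ we have $P_k=2^{1-k}\mathcal T_k$ and $\|P_k\|=2^{1-k}\sqrt{\pi/2}$, so the limit is $\frac12$, as it should be.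

**Definition (the set $V$).** For $r>0$ let $V_r$ be the union of those connected components of $\{z\in\mathbf C:g_\Omega(z;\infty)<r\}$ that do not meet $\Sigma_0$, and let $V=\bigcup_{r>0}V_r$.

**Example C.** If $\Sigma=\Sigma_0$ then $V=\emptyset$. Indeed each component $W$ of $\{g<r\}$ meets $\Sigma$: otherwise $g$ would be harmonic on the bounded open set $W$ with boundary values $r$, hence $g\equiv r$ on $W$, which is impossible.

**Example D.** Let $\Sigma_0=[0,1]$, $\Sigma_1=[2,3]$. The polynomial $u(x)=(x-\frac32)^2-\frac54$ maps each of the two intervals bijectively onto $[-1,1]$, so $g=\frac12\log|J(u)|$. The only critical point of $u$ is $\frac32$, with $u=-\frac54$ and $J=-2$. For $r\le\frac12\log2$ the set $\{g<r\}$ has two components, one around each interval; for $r>\frac12\log 2$ it is connected and meets $\Sigma_0$. So $V$ is the component of $\{g<\frac12\log2\}$ around $[2,3]$. Since $\{|J|<2\}\cup[-1,1]$ is the open ellipse with semi-axes $\frac54,\frac34$, we get $V\cap\mathbf R=(\frac32,\frac32+\sqrt{5/2})$,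 and $\frac32+\sqrt{5/2}<3.1$. The zero of $\pi_2$ beyond $4$ in Example B is outside $\overline V\cup\operatorname{conv}\Sigma$. So a statement about zeros near this set can hold only for $n\ge n_0$. (The claims about components are proved in Section 4 for a cubic in place of $u$; the argument is the same.)

Write $\nu(p)$ for the zero counting measure of $p$, divided by $\deg p$. The following known result makes $\overline V$ plausible as the right enlargement. We quote it for motivation and do not use it.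

**Theorem A (quoted, part (a) of the known theorem).** Let $\mu_0,\mu_1$ be regular in the sense of Stahl and Totik with Dirichlet-regular supports. If $\nu$ is a weak* limit of a subsequence of $\{\nu(\pi_n)\}$, then $\operatorname{supp}\nu\subset\overline V\cup\Sigma$.

Thus all but $o(n)$ zeros come close to $\overline V\cup\Sigma$. Together with the classical hull theorem this leads to the following guess, stated as Conjecture 2 in the volume "Claude Brezinski Ahmed Sameh Editors" (https://cs.purdue.edu/homes/wxg/SelectedWorks/WGvol2.pdf).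

**Conjecture 2.** Under the hypotheses of Theorem A, let $U$ be an arbitrary open set containing $\overline V$ and the convex hull of $\Sigma$. Then there is an $n_0$ such that for every $n\ge n_0$ all zeros of $\pi_n$ are in $U$.

The guess is wrong.

**Theorem 1.** There are measures $\mu_0,\mu_1$ satisfying all hypotheses of the conjecture, and a closed disc $\Delta$ disjoint from $\overline V\cup\mathbf R$, such that $\pi_n$ has a zero in $\Delta$ for all sufficiently large $n\equiv5\pmod6$. Hence, with $U=\mathbf C\setminus\Delta$ (an open set containing $\overline V$ and $\operatorname{conv}\Sigma$), no $n_0$ as in the conjecture exists.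

In the example $\Sigma_1=\Sigma$ is a union of three intervals, $\mu_0$ is Lebesgue measure on the two outer ones, and $\mu_1$ has an explicit algebraic density. A supplement, Theorem 2 in Section 9, allows more general $\mu_0$, finds all zeros away from $\Sigma\cup\overline V$, and shows that replacing the hull of $\Sigma$ by the hull of $\overline V\cup\Sigma$ does not save the conjecture.

## 2. Where the averaging argument for the convex hull breaks

The classical proof for one measure $\mu$ is one line. If $P_n(z_0)=0$ and $q=P_n/(x-z_0)$, then $0=\int P_n\bar q\,d\mu=\int(x-z_0)|q|^2d\mu$, so $z_0=\int x|q|^2d\mu/\int|q|^2d\mu$ is an average of points of the support.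

We try the same with $\pi_n=(x-z_0)q$, using the sesquilinear extension of (1). Now $\pi_n'=(x-z_0)q'+q$, and $0=\langle\pi_n,q\rangle_S$ becomes
$$z_0\|q\|_S^2=\int x|q|^2d\mu_0+\int x|q'|^2d\mu_1+\int q\,\overline{q'}\,d\mu_1 .\tag{2}$$
The first two terms together are $\|q\|_S^2$ times a point of $\operatorname{conv}\Sigma$. The last term is the trouble. If $\mu_1\le M\mu_0$ it is at most $\sqrt M\,\|q\|_{L^2(\mu_0)}\|q'\|_{L^2(\mu_1)}\le\frac{\sqrt M}2\|q\|_S^2$, so $z_0$ is within $\frac{\sqrt M}{2}$ of $\operatorname{conv}\Sigma$; this is already less than an arbitrary neighborhood. If part of $\Sigma_1$ is away from $\Sigma_0$, then (2) gives nothing directly, because $\|q\|_S$ contains no term measuring the size of $q$ itself on that part. On such a part $q$ is only known as a primitive of $q'$ started on $\Sigma_0$, and the path of integration crosses a gap of $\Sigma$, where polynomials of degree $n$ that are moderate on $\Sigma$ may be exponentially large.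

So gaps matter, and we look at what they do.

## 3. Two gaps of equal height and one linear constraint

This section is heuristic. Its purpose is to find the extremal problem that $\pi_n'$ solves approximately.

Recall that $\pi_n$ minimizes $\|p\|_S$ among monic $p$ of degree $n$. Let $\Sigma=\Sigma_1=I_1\cup I_2\cup I_3$ (ordered from left to right) and $\Sigma_0=I_1\cup I_3$. Suppose $s=p'$ oscillates rapidly on $\Sigma$, with size about $1$. A primitive of $s$ started in $I_1$ is of size about $1/n$ on $I_1$, and one started in $I_3$ is of size $1/n$ on $I_3$. So the cost is essentially $\|s\|_{L^2(\mu_1)}$, provided both primitives are the same function, that is,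
$$\int_{a_1}^{a_3}s\,dx=0\qquad(a_1\in I_1,\ a_3\in I_3).$$
This constraint is serious, because $s$ is of size $e^{ng}$ in the gaps. By Laplace's method the integral is dominated by the points where $g$ is largest in each gap. Suppose the two maxima of $g$ are equal and are at $\pm1$, with equal curvature. Then the constraint is approximately
$$s(1)+s(-1)=0 ,$$
and it ties together the values of $s$ at two different points. Minimizing $\|s\|_{L^2(\mu_1)}$ under one linear constraint leads to a Lagrange condition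
$$\int s\,r\,d\mu_1=\text{const}\cdot\bigl(r(1)+r(-1)\bigr)\qquad\text{for all } r \text{ of lower degree.}$$
So we choose $\Sigma$ to be the preimage of an interval under an odd cubic and $\mu_1$ with an algebraic density, solve this problem explicitly up to small errors, and arrange that the solution has a zero off the real line, near $I_3$. Then we must prove that $\pi_n'$ really is close to the solution, and pass from zeros of the model for $\pi_n'$ to zeros of $\pi_n$.

Throughout, $C,c>0$ are constants independent of $m$ (an index with $n=3m+2$); they may change from line to line.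

## 4. Three intervals cut out by a cubic

**Step 1. The set $\Sigma$ and its Green function.** This step sets up the geometry with everything explicit. For $B\ge1$ put
$$t(x)=x^3-3x,\quad T=Bt,\quad H=\sqrt{4B^2-1},\quad P=2B+H,\quad Q=1/P=2B-H .$$
Since $T(\pm1)=\mp2B$ and $T(\pm2)=\pm2B$, $T$ is monotone on each of $[-2,-1]$, $[-1,1]$, $[1,2]$ and maps each onto $[-2B,2B]$. As $2B>1$, the set
$$\Sigma:=T^{-1}([-1,1])=I_1\cup I_2\cup I_3$$
consists of three disjoint closed intervals $I_1\ni-\sqrt3$, $I_2\ni0$, $I_3\ni\sqrt3$, separated by the points $-1$ and $1$. (Each value in $[-1,1]$ already has three real preimages, so there are no others.) Each $I_k$ is mapped bijectively onto $[-1,1]$, and $T'\ne0$ on $\Sigma$. Put $\beta_*=\max\Sigma\in(\sqrt3,2)$.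

On $\mathbf C\setminus\Sigma$ put $y=\sqrt{T^2-1}$ with $y\sim T$ at $\infty$ and $e^\theta:=J(T)=T+y$. Then $e^{-\theta}=T-y$. Here $\theta$ is multivalued, but integer powers of $e^\theta$, the function $\operatorname{Re}\theta$, and $\theta'=T'/y$ are single-valued. (Differentiate: $\theta'e^\theta=T'+TT'/y=T'e^\theta/y$.) The function $\frac13\operatorname{Re}\theta=\frac13\log|J(T)|$ is positive and harmonic off $\Sigma$, extends continuously by $0$ to $\Sigma$, and is $\log|z|+O(1)$ at $\infty$. So
$$g=g_\Omega(\cdot;\infty)=\tfrac13\operatorname{Re}\theta,\qquad d\omega_\Sigma=\frac{|T'|}{3\pi\sqrt{1-T^2}}\,dx .$$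
The second formula is the pullback under $T$ of the arcsine measure.

Let $\pm$ denote boundary values on $\Sigma$ from the upper and lower half plane. As $\sqrt{u^2-1}\to i\sqrt{1-u^2}$ when $u$ approaches $(-1,1)$ from above, and $T$ preserves or exchanges the sides according to the sign of $T'$,
$$|e^{\theta_\pm}|=1,\quad e^{\theta_-}=e^{-\theta_+},\quad y_-=-y_+,\quad y_+=i\,\mathrm{sgn}(T')\sqrt{1-T^2}.$$
At the two critical points, $T(\pm1)=\mp2B$ and $T''(\pm1)=\pm6B$ give
$$y(\pm1)=\mp H,\qquad e^{\theta(\pm1)}=\mp P,\qquad\theta''(\pm1)=\frac{T''(\pm1)}{y(\pm1)}=-\frac{6B}{H}.\tag{3}$$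

**Step 2. The measures.** For $0<\gamma<1$ let
$$D(x)=x^2-2\sqrt3\,\gamma x+3 ,$$
which is positive on $\mathbf R$ and has the zeros $d,\bar d=\sqrt3e^{\pm i\psi}$, $\cos\psi=\gamma$. Put
$$d\mu_1=\frac{\sqrt{1-T^2}}{|T'|\,D}\,dx\ \text{ on }\Sigma_1=\Sigma,\qquad d\mu_0=dx\ \text{ on }\Sigma_0=I_1\cup I_3 .$$
The parameter $\gamma$ (close to $1$) and then $B$ (large) will be fixed in Section 6. Write $\|\cdot\|_j$ for the norm of $L^2(\mu_j)$, and $\|p\|_S^2=\|p\|_0^2+\|p'\|_1^2$. Both supports are finite unions of nondegenerate intervals, so they are regular sets. Regularity of the measures is checked after Lemma 4.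

**Step 3. The set $V$.** We show that $V$ is one component of a level set of $g$, around $I_2$. Let $r_0=\frac13\log P$. Then $\{g<r_0\}=T^{-1}(\mathcal E)$, where
$$\mathcal E=[-1,1]\cup\{1<|J|<P\}$$
is the open ellipse with real semi-axis $\frac12(P+P^{-1})=2B$ and imaginary semi-axis $\frac12(P-P^{-1})=H$. The critical values $\pm2B$ of $T$ lie on the boundary of $\mathcal E$, not in it. So the proper map $T:T^{-1}(\mathcal E)\to\mathcal E$ is an unramified covering of degree $3$ of a simply connected domain. Hence $T^{-1}(\mathcal E)$ has three components, each mapped conformally onto $\mathcal E$. Each $I_k$ is connected and maps onto $[-1,1]$, and $T$ is injective on each component, so the $I_k$ lie in different components. Call them $W_k\supset I_k$.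

The same argument applies to $\{g<r\}$ for $0<r\le r_0$: there are three components, one around each $I_k$, and $V_r$ is the one containing $I_2$. It is contained in $W_2$, and equals $W_2$ for $r=r_0$. Now let $r>r_0$. On $\operatorname{conv}\Sigma\subset[-2,2]$ we have $|T|\le2B$, so $g\le r_0<r$ there, and $\operatorname{conv}\Sigma$ lies in a single component of $\{g<r\}$. Every component meets $\Sigma$, as in Example C. So
$$\{g<r\}\ \text{is connected for } r>r_0 ;$$
it meets $\Sigma_0$, and $V_r=\emptyset$. Hence $V=W_2$. About $\Sigma_0$ we have used only that it lies in $I_1\cup I_3$ and meets $I_1$ and $I_3$. Since $W_3$ is open and disjoint from $W_2$, also $\overline V\cap W_3=\emptyset$.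

**Step 4. A disc inside $W_3$.** The zero will be found here. For $|x-\sqrt3|<\frac1{10}$,
$$|t(x)|=|x-\sqrt3|\,|x|\,|x+\sqrt3|\le0.1\cdot1.84\cdot3.57<1 ,$$
so $|T(x)|<B\le H$ and $T(x)\in\mathcal E$. The disc is connected and contains $\sqrt3\in I_3$, so
$$\{|x-\sqrt3|<\tfrac1{10}\}\subset W_3 .$$

## 5. A family of model polynomials and the residues at $\pm1$

We look for a model of $\pi_n'$. Let $a\in\mathbf R$, let $b$ be a real polynomial of degree $\le2$, and put $A(x)=x+a$. From $U_{j-1}(T)=(e^{j\theta}-e^{-j\theta})/(2y)$ we get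
$$q_m:=A\,U_m(T)+b\,U_{m-1}(T)=e^{m\theta}f+e^{-m\theta}\tilde f,\tag{4}$$
$$f=\frac{Ae^\theta+b}{2y},\qquad\tilde f=-\frac{Ae^{-\theta}+b}{2y}.$$
The polynomial $q_m$ has degree $3m+1$ and leading coefficient $(2B)^m$. The functions $f,\tilde f$ are analytic in $\mathbf C\setminus\Sigma$. At $\infty$, $e^\theta/(2y)\to1$ with error $O(x^{-6})$, so $f=x+O(1)$, and $\tilde f=O(1/x)$. There are four real parameters: $a$ and the three coefficients of $b$.

From now on $m$ is **odd**, $n=3m+2$, and $E=P^m$. By (3),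
$$e^{m\theta(1)}=-E,\qquad e^{m\theta(-1)}=E .$$

**Lemma 3 (quasi-orthogonality).** Suppose $\tilde f(d)=\tilde f(\bar d)=0$ and $\tilde f(1)/D(1)=-\tilde f(-1)/D(-1)$. Then for $\deg r\le3m$
$$\int q_mr\,d\mu_1=\kappa E^{-1}\bigl(r(1)+r(-1)\bigr),\qquad\kappa=\frac{\pi H}{3B}\,\frac{\tilde f(1)}{D(1)} .\tag{5}$$

*Proof.* The aim is to write the integral as a contour integral outside $\Sigma$ and compute residues. On $\Sigma$ we have $d\mu_1=\frac1i\frac{y_+}{T'D}dx$. From $e^{\theta_+}=e^{-\theta_-}$ and $y_+=-y_-$ we get $f_+=\tilde f_-$, hence $e^{m\theta_+}f_+=e^{-m\theta_-}\tilde f_-$. By (4),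
$$q_my_+=e^{-m\theta_+}\tilde f_+y_+-e^{-m\theta_-}\tilde f_-y_- .$$
So with $G=e^{-m\theta}\tilde f\,r\,y/(T'D)$ the integral equals $\frac1i\int_\Sigma(G_+-G_-)dx$, which is $\frac1i$ times the integral of $G$ over a clockwise contour close to $\Sigma$. The contour may be collapsed onto $\Sigma$, because $\tilde fy=-\frac12(Ae^{-\theta}+b)$ is bounded near $\Sigma$ and extends continuously to both sides, and $T'D\ne0$ on $\Sigma$.

Since $\tilde f$ vanishes at the simple zeros $d,\bar d$ of $D$, the only poles of $G$ in $\mathbf C\setminus\Sigma$ are the simple ones at $\pm1$, from $T'$. At infinity the factors $e^{-m\theta},\tilde f,r,y,1/T',1/D$ give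
$$G=O(x^{-3m}\cdot x^{-1}\cdot x^{3m}\cdot x^3\cdot x^{-2}\cdot x^{-2})=O(x^{-2}),$$
so large circles contribute nothing in the limit. Hence the clockwise integral is $2\pi i$ times the sum of the residues at $\pm1$, and
$$\int q_mr\,d\mu_1=2\pi\sum_{c=\pm1}e^{-m\theta(c)}\frac{\tilde f(c)\,y(c)}{T''(c)D(c)}\,r(c).$$
By (3), $y(\pm1)/T''(\pm1)=-H/(6B)$ and $e^{-m\theta(\pm1)}=\mp E^{-1}$. So the right side is
$$\frac{\pi H}{3B}E^{-1}\Bigl[\frac{\tilde f(1)}{D(1)}r(1)-\frac{\tilde f(-1)}{D(-1)}r(-1)\Bigr],$$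
and the second hypothesis gives (5). $\square$

This is the Lagrange condition of Section 3. The constraint itself reads, by (4) and the signs of $e^{m\theta(\pm1)}$,
$$q_m(1)+q_m(-1)=E\bigl(f(-1)-f(1)\bigr)+O(E^{-1}),\tag{6}$$
so we also want $f(1)=f(-1)$. Altogether these are four real equations for four real parameters.

## 6. Solving for $f$, and a double zero that splits off the real line

**Proposition 1.** There are $\gamma\in(0,1)$, $B\ge1$ and real $a,b$ (with $b$ a real polynomial of degree $\le2$) such that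

* (i) $f(1)=f(-1)$;
* (ii) $\tilde f(1)/D(1)=-\tilde f(-1)/D(-1)$;
* (iii) $\tilde f(d)=\tilde f(\bar d)=0$;
* (iv) $f$ has a zero $x_*$ with $\operatorname{Im}x_*\ne0$ and $|x_*-\sqrt3|<\frac1{10}$;
* (v) $|\operatorname{Im}x_*|>3(\beta_*-\operatorname{Re}x_*)$ (used only in Section 9).

*Proof.*

**Step 1. Reduction to one equation for $a$.** Let $\ell=\ell_0+\ell_1x$ be the linear interpolant of $Ae^{-\theta}$ at $d,\bar d$. It is real, since $e^{-\theta(\bar z)}=\overline{e^{-\theta(z)}}$. Condition (iii) says $b=-Ae^{-\theta}$ at $d,\bar d$, that is, $b=kD-\ell$ with $k\in\mathbf R$.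

By (3), $f(1)=\frac{-(1+a)P+b(1)}{-2H}$ and $f(-1)=\frac{(a-1)P+b(-1)}{2H}$, so (i) reads $b(1)+b(-1)=2P$. As $D(1)+D(-1)=8$, this means $8k-2\ell_0=2P$, or $k=(P+\ell_0)/4$.

Similarly $\tilde f(1)=\frac{b(1)-(1+a)Q}{2H}$ and $-\tilde f(-1)=\frac{b(-1)+(a-1)Q}{2H}$, so (ii) reads
$$\frac{b(1)-(1+a)Q}{D(1)}=\frac{b(-1)+(a-1)Q}{D(-1)} .$$
Insert $b=kD-\ell$. Then $k$ cancels. With $X=\ell_0+Q$, $Z=\ell_1+aQ$ and $D(\pm1)=4\mp2\sqrt3\gamma$ we get
$$-(X+Z)(4+2\sqrt3\gamma)=(Z-X)(4-2\sqrt3\gamma),\quad\text{i.e. } -8Z=4\sqrt3\gamma X,\quad\text{i.e. } Z=-\tfrac{\sqrt3\gamma}2X ,$$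
which is
$$a=-\frac{\sqrt3\,\gamma}2\Bigl(1+\frac{\ell_0}Q\Bigr)-\frac{\ell_1}Q .\tag{7}$$
Since $\ell_0,\ell_1$ are affine in $a$, (7) is an affine equation for $a$. Once it is solved, $k$ and $b$ are determined and (i)–(iii) hold.

**Step 2. The limit $B\to\infty$ of equation (7).** The purpose is to prove solvability and find the limit of $a$. Fix $\gamma$. Since $d\bar d=3$,
$$t(d)=d(d^2-d\bar d)=d^2(d-\bar d)\ne0 ,$$
so $e^{-\theta(d)}=1/J(T(d))\sim\frac1{2Bt(d)}$, while $Q\sim\frac1{4B}$. Thus $e^{-\theta(d)}/Q\to2/t(d)$, and $\ell/Q$ tends, coefficientwise as affine functions of $a$, to the linear interpolant $\hat\ell=\hat\ell_0+\hat\ell_1x$ of $2(x+a)/t(x)$ at $d,\bar d$. For values $v,\bar v$ at $d,\bar d$ the interpolant has slope $\frac{v-\bar v}{d-\bar d}$ and constant term $\frac{d\bar v-\bar dv}{d-\bar d}$. Here $v=\frac{2(d+a)}{d^2(d-\bar d)}$ and $\bar v=-\frac{2(\bar d+a)}{\bar d^2(d-\bar d)}$. Put $Y=\gamma^2$ and use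
$$d+\bar d=2\sqrt3\gamma,\quad(d-\bar d)^2=-12(1-Y),\quad d^2+\bar d^2=12Y-6,\quad d^3+\bar d^3=6\sqrt3\,\gamma(4Y-3).$$
Then
$$\hat\ell_1=\frac2{(d-\bar d)^2}\Bigl[\frac{d+a}{d^2}+\frac{\bar d+a}{\bar d^2}\Bigr]=-\frac1{6(1-Y)}\Bigl[\frac{2\sqrt3\gamma}3+\frac{a(12Y-6)}9\Bigr]=-\frac{\sqrt3\gamma+a(2Y-1)}{9(1-Y)},$$
$$\hat\ell_0=-\frac2{(d-\bar d)^2}\Bigl[\frac{d(\bar d+a)}{\bar d^2}+\frac{\bar d(d+a)}{d^2}\Bigr]=\frac1{6(1-Y)}\Bigl[\frac{d^2+\bar d^2}3+\frac{a(d^3+\bar d^3)}9\Bigr]$$
$$=\frac1{3(1-Y)}\Bigl[2Y-1+\frac{a\gamma(4Y-3)}{\sqrt3}\Bigr].$$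
Multiply the limit of (7) by $18(1-Y)$:
$$18(1-Y)a=-9\sqrt3\gamma(1-Y)-3\sqrt3\gamma(2Y-1)-3aY(4Y-3)+2\sqrt3\gamma+2a(2Y-1).$$
Collecting terms,
$$a\,(12Y^2-31Y+20)=\sqrt3\gamma(3Y-4),\qquad12Y^2-31Y+20=(4Y-5)(3Y-4)\ne0 .$$
So for large $B$ equation (7) has a unique solution $a_B$, and
$$a_B\to a_\infty=-\frac{\sqrt3\,\gamma}{5-4\gamma^2}.$$

**Step 3. The limit of $f$.** As $\ell/Q$ stays bounded and $Q\to0$, $\ell\to0$. Also $P\sim4B$, so $k/B\to1$ and $b/B\to D$. As $B\to\infty$ the set $\Sigma=\{x\in\mathbf R:|t(x)|\le1/B\}$ shrinks to $\{0,\pm\sqrt3\}$, and off these points $e^\theta/(2y)\to1$ and $B/(2y)\to1/(2t)$ locally uniformly. Hence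
$$f\to f_0:=x+a_\infty+\frac{D(x)}{2t(x)}\quad\text{locally uniformly on }\mathbf C\setminus\{0,\pm\sqrt3\}.\tag{8}$$
With $x=\sqrt3z$ and $a'=a_\infty/\sqrt3=-\gamma/(5-4\gamma^2)$ we have $t=3\sqrt3\,z(z^2-1)$ and $D=3(z^2-2\gamma z+1)$, so
$$2tf_0=18h_\gamma(z),\qquad h_\gamma(z)=z(z+a')(z^2-1)+\tfrac16(z^2-2\gamma z+1).$$

**Step 4. Non-real zeros of $h_\gamma$ near $1$.** At $\gamma=1$ (not an allowed value, since $D$ would vanish at $\sqrt3\in I_3$) we have $a'=-1$ and
$$h_1(z)=(z-1)^2\bigl(z^2+z+\tfrac16\bigr):$$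
a double zero at $z=1$. We show that for $\gamma<1$ close to $1$ it splits into a non-real pair. As $\gamma\uparrow1$ exactly two roots of $h_\gamma$ tend to $1$, and they form a set closed under conjugation. So
$$h_\gamma(1+w)=(w^2-2\rho w+\sigma)(w^2+e_1w+e_0)$$
with real coefficients, $\rho,\sigma\to0$, $e_1\to3$, $e_0\to\frac{13}6$ (since $z^2+z+\frac16=w^2+3w+\frac{13}6$). Now
$$h_\gamma(1)=\frac{1-\gamma}3,\qquad h_\gamma'(1)=2(1+a')+\frac{1-\gamma}3=O(1-\gamma),\qquad 1+a'=\frac{(1-\gamma)(5+4\gamma)}{5-4\gamma^2}.$$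
Comparing coefficients, $\sigma e_0=\frac{1-\gamma}3$ and $\sigma e_1-2\rho e_0=O(1-\gamma)$. So $\sigma\ge c(1-\gamma)$ and $\rho=O(1-\gamma)$. Hence $\rho^2<\sigma$ for $\gamma$ near $1$, and the two roots are
$$w=\rho\pm i\sqrt{\sigma-\rho^2},\qquad|\operatorname{Im}w|\ge c\sqrt{1-\gamma},\quad|\operatorname{Re}w|=O(1-\gamma).$$
The imaginary part is of larger order than the real part. Fix $\gamma$ so close to $1$ that $x_0=\sqrt3(1+w)$ satisfies
$$|x_0-\sqrt3|<\tfrac1{10},\qquad|\operatorname{Im}x_0|>3(\sqrt3-\operatorname{Re}x_0).$$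
As $x_0$ is non-real, $t(x_0)\ne0$, so $f_0(x_0)=0$.

**Step 5. Back to finite $B$.** By (8) and Hurwitz's theorem, for large $B$ the function $f$ has a zero $x_*$ as close to $x_0$ as we like. Since $\beta_*\to\sqrt3$, (iv) and (v) hold for large $B$. $\square$

Fix these $\gamma,B,a,b$. Then (5) holds, and (6) gives $q_m(1)+q_m(-1)=O(E^{-1})$.

Fix also $a_1\in I_1$, $a_3\in I_3$ and put
$$\Lambda_m=\sup\Bigl\{\frac{|r(a_1)|+|r(a_3)|}{\|r\|_0}:\ 0\ne r,\ \deg r\le3m+2\Bigr\}.$$
All that is used about $\mu_0$ in the estimates below (apart from the second claim of Lemma 4(a)) is that it is a finite positive measure with infinite support contained in $I_1\cup I_3$ and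
$$\Lambda_m=e^{o(m)} .\tag{9}$$

## 7. Polynomials of degree about $3m$ off $\Sigma$ and across the gaps

We need two tools: pointwise bounds off $\Sigma$ from the norm $\|\cdot\|_1$, and the Laplace evaluation of $\int_{a_1}^{a_3}s$. In part (a) below a power of $m$ is lost; part (b) loses nothing, but only away from $\Sigma$.

**Lemma 4.** (a) If $\deg s\le N$, $N\ge1$, then $\max_\Sigma|s|\le CN^{3/2}\|s\|_1$, and, if $\mu_0$ is Lebesgue measure on $I_1\cup I_3$, also $\max_{I_1\cup I_3}|s|\le CN^{3/2}\|s\|_0$. If $\deg s\le3m+2$, then $|s(z)|\le Cm^{3/2}\|s\|_1|e^{(m+1)\theta(z)}|$ for $z\in\mathbf C$.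

(b) If $\deg s\le3m+2$ and $K\subset\mathbf C\setminus\Sigma$ is compact, then $|s(z)|\le C_K\|s\|_1|e^{m\theta(z)}|$ on $K$.

*Proof.* (a) Let $I_k=[\alpha_k,\beta_k]$. The density of $\mu_1$ on $I_k$ is $\ge c\sqrt{(x-\alpha_k)(\beta_k-x)}$, because $1-T^2$ has simple zeros at the endpoints and is positive inside. The constant density $1$ has the same property. Move $I_k$ to $[-1,1]$ by an affine map and expand $s=\sum_{j\le N}c_jU_j$. Since the $U_j$ are orthogonal for $\sqrt{1-x^2}\,dx$ with squared norm $\frac\pi2$, we get $\sum|c_j|^2\le C\|s\|^2$. As $|U_j|\le j+1$ on $[-1,1]$, Cauchy–Schwarz gives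
$$\max_{I_k}|s|\le\Bigl(\sum|c_j|^2\Bigr)^{1/2}\Bigl(\sum_{j\le N}(j+1)^2\Bigr)^{1/2}\le CN^{3/2}\|s\| .$$
The last claim follows from the Bernstein–Walsh inequality $|s|\le\max_\Sigma|s|\,e^{(3m+2)g}\le\max_\Sigma|s|\,e^{(3m+3)g}$ and $3g=\operatorname{Re}\theta$.

(b) The function $h=s\,e^{-(m+2)\theta}\,y$ is analytic in $\Omega$; at $\infty$ it is $O(z^{3m+2-3(m+2)+3})=O(z^{-1})$. We have
$$|h|^2=|s|^2\,|T^2-1|\,e^{-2(m+2)\operatorname{Re}\theta},$$
and $\operatorname{Re}\theta$ extends continuously by $0$ to $\Sigma$. So $|h|^2$ is subharmonic in $\Omega$ and extends continuously to $\overline{\mathbf C}$ with the values $|s|^2(1-T^2)$ on $\Sigma$. Let $\omega_z$ be the harmonic measure of $\Omega$. The maximum principle (and regularity of $\Sigma$) gives $|h(z)|^2\le\int_\Sigma|s|^2(1-T^2)\,d\omega_z$. By Harnack's inequality in $\Omega$, applied on the compact set $K\cup\{\infty\}$, $\omega_z\le C_K\omega_\infty=C_K\omega_\Sigma$ for $z\in K$. Therefore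
$$|h(z)|^2\le C_K\int_\Sigma|s|^2\sqrt{1-T^2}\,|T'|\,dx\le C_K\|s\|_1^2 ,$$
because $\sqrt{1-T^2}\,|T'|$ is the density of $\mu_1$ times $|T'|^2D$, which is bounded on $\Sigma$. Finally $|s|=|h|\,|e^{m\theta}|\,|e^{2\theta}/y|$, and $e^{2\theta}/y$ is bounded on $K$. $\square$

**The hypotheses of the conjecture hold.** Lemma 4(a) holds for every degree and for all $\gamma\in(0,1)$, $B\ge1$. Let $P_k$ be the monic orthogonal polynomial of degree $k\ge1$ for $\mu_j$. A monic polynomial of degree $k$ has maximum at least $\operatorname{cap}(\Sigma_j)^k$ on $\Sigma_j$, so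
$$\|P_k\|_j\ge ck^{-3/2}\max_{\Sigma_j}|P_k|\ge ck^{-3/2}\operatorname{cap}(\Sigma_j)^k .$$
Conversely let $\mathrm{Ch}_k$ be the monic polynomial of degree $k$ with minimal sup norm on $\Sigma_j$. Then $\|P_k\|_j\le\|\mathrm{Ch}_k\|_j\le\mu_j(\mathbf R)^{1/2}\max_{\Sigma_j}|\mathrm{Ch}_k|$, and $(\max_{\Sigma_j}|\mathrm{Ch}_k|)^{1/k}\to\operatorname{cap}(\Sigma_j)$. So $\|P_k\|_j^{1/k}\to\operatorname{cap}(\Sigma_j)$: both measures are regular in the sense of Stahl and Totik. The same lemma gives $\Lambda_m\le Cm^{3/2}$ for Lebesgue measure, so (9) holds.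

**Lemma 5.** Let $L(s)=\int_{a_1}^{a_3}s\,dx$ and $\tau=\sqrt{\pi H/(3B)}$. If $\deg s\le3m+1$, then
$$\bigl|L(s)-\tau m^{-1/2}(s(1)+s(-1))\bigr|\le Cm^{-1}E\|s\|_1 .$$

*Proof.*

**Step 1. Away from $\pm1$.** This part is exponentially smaller than $E$. Let $J_\pm=[\pm1-\delta,\pm1+\delta]$ with a small fixed $\delta$, inside the gaps of $\Sigma$. In each gap $\theta'=T'/y$ is real and vanishes only at the point $\pm1$ of that gap; $\operatorname{Re}\theta=0$ on $\Sigma$ and $\operatorname{Re}\theta(\pm1)=\log P$. So $\operatorname{Re}\theta\le\log P-c$ on $[a_1,a_3]\setminus(J_+\cup J_-)$. By Lemma 4(a) this part contributes at most $Cm^{3/2}e^{-cm}E\|s\|_1$.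

**Step 2. The Gaussian integrals.** We compute the mass of $|e^{m\theta}|$ near $\pm1$. On $J_\pm$ put $v=x\mp1$, $\phi(v)=\operatorname{Re}\theta(x)-\log P$, $\lambda=3B/H$. By (3), $\phi(v)=-\lambda v^2+O(|v|^3)$, and for $\delta$ small $\phi(v)\le-cv^2$. By $|e^\alpha-e^\beta|\le|\alpha-\beta|e^{\max(\alpha,\beta)}$,
$$|e^{m\phi(v)}-e^{-m\lambda v^2}|\le Cm|v|^3e^{-cmv^2}\qquad(|v|\le\delta),$$
and $\int_{\mathbf R}m|v|^3e^{-cmv^2}dv\le Cm^{-1}$. Since $\int_{|v|>\delta}e^{-m\lambda v^2}dv\le Ce^{-cm}$ and $\sqrt{\pi/(\lambda m)}=\tau m^{-1/2}$,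
$$\int_{-\delta}^\delta e^{m\phi}dv=\tau m^{-1/2}+O(m^{-1}),\qquad\int_{-\delta}^\delta|v|e^{m\phi}dv\le Cm^{-1}.$$

**Step 3. The polynomial near $\pm1$.** We show that, after division by $e^{m\theta}$, $s$ varies slowly. On each gap $e^\theta$ is real of constant sign, so $e^{m\theta(x)}=e^{m\theta(\pm1)}e^{m\phi(v)}$ on $J_\pm$. Write $s=e^{m\theta}F$. By Lemma 4(b) on a compact complex neighborhood of $J_\pm$ in $\mathbf C\setminus\Sigma$, $|F|\le C\|s\|_1$ there, and by Cauchy's estimate $|F(x)-F(\pm1)|\le C\|s\|_1|v|$ on $J_\pm$. Hence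
$$\int_{J_\pm}s\,dx=e^{m\theta(\pm1)}F(\pm1)\bigl(\tau m^{-1/2}+O(m^{-1})\bigr)+O(m^{-1}E\|s\|_1).$$
Here $e^{m\theta(\pm1)}F(\pm1)=s(\pm1)$ and $|s(\pm1)|\le CE\|s\|_1$. Adding the three parts gives the lemma. $\square$

## 8. From the model to $\pi_n'$, and from $\pi_n'$ to $\pi_n$

**Step 1. Correcting the model so that it has a small primitive.** The primitive of $q_m$ from $a_1$ need not be small on $I_3$; we subtract a small multiple of another polynomial to make $L$ vanish. Put $u_m=U_{m-1}(T)$. Since $|U_j(T)|\sqrt{1-T^2}\le1$ on $\Sigma$ and $\int_\Sigma(1-T^2)^{-1/2}dx<\infty$,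
$$\|q_m\|_1+\|u_m\|_1\le C .$$
By $q_m(1)+q_m(-1)=O(E^{-1})$ and Lemma 5, $|L(q_m)|\le Cm^{-1}E$. As $m-1$ is even, $u_m(1)=u_m(-1)=U_{m-1}(2B)$, so
$$u_m(1)+u_m(-1)=2U_{m-1}(2B)=\frac{P^m-P^{-m}}H\ge cE ,$$
and Lemma 5 gives $L(u_m)\ge cm^{-1/2}E$ for large $m$. From now on $m$ is large. Put
$$\kappa_m=\frac{L(q_m)}{L(u_m)}=O(m^{-1/2}),\qquad\hat q_m=q_m-\kappa_mu_m,\qquad p(x)=\int_{a_1}^x\hat q_m=\int_{a_3}^x\hat q_m ;$$
the two formulas for $p$ agree because $L(\hat q_m)=0$.

**Step 2. $p$ is small on $I_1\cup I_3$.** We use the oscillation of $\hat q_m$. We have $\hat q_m=AU_m(T)+(b-\kappa_m)U_{m-1}(T)$ and $U_j(T)T'=\frac1{j+1}\frac d{dx}\mathcal T_{j+1}(T)$. On $I_1\cup I_3$, $|\mathcal T_{j+1}(T)|\le1$, and $A/T'$, $(b-\kappa_m)/T'$ are bounded in $C^1$. Integration by parts, from $a_1$ inside $I_1$ and from $a_3$ inside $I_3$, gives $|p|\le C/m$ there. So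
$$\|p\|_0\le C/m,\qquad\|p\|_S\le C .$$

**Step 3. $p$ is close to a multiple of $\pi_n$.** The polynomial $p$ has degree $n=3m+2$ and leading coefficient $(2B)^m/n$. Let $\tilde\pi_n=\frac{(2B)^m}n\pi_n$, with the same degree and leading coefficient. We show that $p$ is almost orthogonal to all $r$ with $\deg r<n$. Then $\deg r'\le3m$, and by (5)
$$\langle p,r\rangle_S=\int pr\,d\mu_0+\kappa E^{-1}\bigl(r'(1)+r'(-1)\bigr)-\kappa_m\int u_mr'\,d\mu_1 .$$
The first and third terms are at most $Cm^{-1/2}\|r\|_S$ in modulus. For the second term we use Lemma 5 in the reverse direction, together with $L(r')=r(a_3)-r(a_1)$: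
$$E^{-1}|r'(1)+r'(-1)|\le Cm^{1/2}E^{-1}\bigl(\Lambda_m\|r\|_0+m^{-1}E\|r'\|_1\bigr)\le Cm^{-1/2}\|r\|_S ,$$
by (9) and $E=P^m$ with $P>1$. (This is where the two-point functional in (5) is essential: only this combination of values of $r'$ is controlled by the values of $r$ on $\Sigma_0$.) Thus $|\langle p,r\rangle_S|\le Cm^{-1/2}\|r\|_S$. Take $r=p-\tilde\pi_n$, which has degree $<n$. Since $\langle\tilde\pi_n,r\rangle_S=0$, $\|r\|_S^2=\langle p,r\rangle_S\le Cm^{-1/2}\|r\|_S$, so
$$\|p-\tilde\pi_n\|_S\le Cm^{-1/2},\qquad\|\tilde\pi_n\|_S\le C .\tag{10}$$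

**Step 4. Asymptotics of $\tilde\pi_n'$ off $\Sigma$.** We turn the norm estimate into a pointwise one. Let $K\subset\mathbf C\setminus\Sigma$ be compact. By Lemma 4(b), $|e^{-m\theta}(\hat q_m-\tilde\pi_n')|\le C_Km^{-1/2}$ and $|\kappa_me^{-m\theta}u_m|\le C_Km^{-1/2}$ on $K$. By (4), $e^{-m\theta}q_m=f+e^{-2m\theta}\tilde f\to f$ uniformly on $K$, as $|e^\theta|>1$ there. Hence
$$e^{-m\theta}\tilde\pi_n'\to f\quad\text{locally uniformly on }\mathbf C\setminus\Sigma\quad(m\to\infty\text{ odd}).\tag{11}$$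

So $\pi_n'$ has a zero near $x_*$. For $\pi_n$ itself we put
$$\Phi_n=e^{-m\theta}\tilde\pi_n,\qquad\text{so that}\qquad e^{-m\theta}\tilde\pi_n'=\Phi_n'+m\theta'\Phi_n .\tag{12}$$
If the term $\Phi_n'$ is negligible, then $m\Phi_n\approx f/\theta'$, with the same zeros where $\theta'\ne0$. A rough bound on $\Phi_n$ is enough for that.

**Step 5. Bootstrap.** *If $|\Phi_n|\le Cm^{3/2}$ on a closed disc $\Delta\subset\mathbf C\setminus\Sigma$ on which $\theta'\ne0$, then $m\Phi_n\to f/\theta'$ uniformly on each smaller concentric disc.* By Cauchy's estimate $\Phi_n'=O(m^{3/2})$ on a smaller disc, and then (11), (12) give $m\theta'\Phi_n=O(1)+O(m^{3/2})$, so $\Phi_n=O(m^{1/2})$ there. Repeating, $\Phi_n=O(m^{-1/2})$ on a still smaller disc. So $\Phi_n'=O(m^{-1/2})$ on a yet smaller disc, and (11), (12) give $m\theta'\Phi_n=e^{-m\theta}\tilde\pi_n'-\Phi_n'\to f$. The three radii may be taken as close to that of $\Delta$ as desired.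

**Step 6. The rough bound in $W_3$.** *Let $N\subset W_3\setminus I_3$ be compact. Then $|\Phi_n|\le Cm^{3/2}$ on $N$. The same holds in $W_1\setminus I_1$.* We integrate $\tilde\pi_n'$ from $I_3$ along a path on which $\operatorname{Re}\theta$ never exceeds its value at the endpoint. Let $M=\max_N|e^\theta|<P$. For $z\in N$ let $\zeta=e^{\theta(z)}/|e^{\theta(z)}|$ and
$$u_\sigma=\tfrac12\Bigl(\sigma\zeta+\frac1{\sigma\zeta}\Bigr),\qquad1\le\sigma\le|e^{\theta(z)}| .$$
For $\sigma>1$, $J(u_\sigma)=\sigma\zeta$; at the start $u_1\in[-1,1]$, and at the end $u_\sigma=T(z)$. The path lies in the compact set $[-1,1]\cup\{1<|J|\le M\}\subset\mathcal E$ and has length at most $\frac12\int_1^M(1+\sigma^{-2})\,d\sigma\le M$. The inverse of the conformal map $T|_{W_3}:W_3\to\mathcal E$ has bounded derivative on this compact set. So the preimage in $W_3$ is a path of length $\le C$ from some $x'\in I_3$ to $z$, along which $\operatorname{Re}\theta=\log\sigma\le\operatorname{Re}\theta(z)$.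

By (10) and Lemma 4(a), $|\tilde\pi_n'|\le Cm^{3/2}|e^{(m+1)\theta}|$ in $\mathbf C$, and
$$|\tilde\pi_n(x')|\le|\tilde\pi_n(a_3)|+|I_3|\max_\Sigma|\tilde\pi_n'|\le C\Lambda_m+Cm^{3/2}.$$
Integrating $\tilde\pi_n'$ along the path gives $|\tilde\pi_n(z)|\le C\Lambda_m+Cm^{3/2}+Cm^{3/2}|e^{(m+1)\theta(z)}|$. Since $c\le\operatorname{Re}\theta\le\log M$ on $N$ and $\Lambda_m=e^{o(m)}$, this is at most $Cm^{3/2}|e^{m\theta(z)}|$. In $W_1$ use $a_1$ instead of $a_3$.

Such a path is not available for points of $W_2$: a path from $I_1\cup I_3$ into $W_2$ must cross $\partial W_2$, where $g=r_0$ exceeds the value of $g$ at any point of $W_2$. This is how $V=W_2$ enters.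

**Step 7. Proof of Theorem 1.** Choose a closed disc $\Delta$ centered at the zero $x_*$ of $f$ from Proposition 1(iv) with $\Delta\cap\mathbf R=\emptyset$ and $\Delta\subset\{|x-\sqrt3|<\frac1{10}\}\subset W_3$. On $\Delta$ we have $\theta'=T'/y\ne0$, since the zeros of $T'$ are $\pm1$. By Steps 5 and 6, $m\Phi_n\to f/\theta'$ uniformly on every smaller concentric disc, and $f/\theta'\not\equiv0$ vanishes at $x_*$. By Hurwitz's theorem $\Phi_n$, and hence $\pi_n$, has a zero in $\Delta$ for every sufficiently large $n=3m+2$ with $m$ odd, that is, for all large $n\equiv5\pmod6$.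

Let $U=\mathbf C\setminus\Delta$. It is open, contains $\operatorname{conv}\Sigma\subset\mathbf R$, and contains $\overline V=\overline{W_2}$ because $\overline{W_2}\cap W_3=\emptyset$ while $\Delta\subset W_3$. For all large $n\equiv5\pmod6$ some zero of $\pi_n$ is not in $U$. This proves Theorem 1, and Conjecture 2 is false. $\blacksquare$

## 9. All zeros off $\Sigma\cup\overline V$, and the hull of $\overline V\cup\Sigma$

**Theorem 2.** With $B,\gamma,\Sigma,\mu_1,f$ as above, let $\mu_0$ be a finite positive measure with infinite support $\Sigma_0\subset I_1\cup I_3$, $\Sigma_0\cap I_1\ne\emptyset\ne\Sigma_0\cap I_3$, satisfying (9) for some $a_1\in I_1$, $a_3\in I_3$. Then $V=W_2$, and as $n=3m+2\to\infty$, $m$ odd: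

1. $\dfrac{m(2B)^m}n\,e^{-m\theta}\pi_n\to f/\theta'$ locally uniformly on $\mathbf C\setminus(\Sigma\cup\overline V)$.
2. For some $R$, all large such $n$ have no zeros of $\pi_n$ in $|z|\ge R$. Hence outside any neighborhood of $\Sigma\cup\overline V$ the zeros of $\pi_n$ accumulate exactly at the zeros of $f$ there, with multiplicities.
3. The zero $x_*$ of $f$ is not in $\operatorname{conv}(\overline V\cup\Sigma)$. So (with $\mu_0$ Lebesgue measure on $I_1\cup I_3$) Conjecture 2 remains false if "$\overline V$ and the convex hull of $\Sigma$" is replaced by "the convex hull of $\overline V\cup\Sigma$".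

**Remark.** Condition (9) holds, for any $a_j\in\Sigma_0\cap I_j$, whenever $\mu_0$ is regular in the sense of Stahl and Totik with Dirichlet-regular support. This follows from their theorem that for such $\mu_0$ one has $\limsup_k\bigl(\sup_{\deg r\le k,\,r\ne0}\max_{\Sigma_0}|r|/\|r\|_0\bigr)^{1/k}\le1$. The theorem is quoted here without proof and used only in this remark.

*Proof of Theorem 2.* The computation of $V$ in Section 4 used about $\Sigma_0$ only that it lies in $I_1\cup I_3$ and meets $I_1$ and $I_3$. Sections 5–8 apply (apart from the second claim of Lemma 4(a) and the check of hypotheses), since they used only (9) and $\operatorname{supp}\mu_0\subset I_1\cup I_3$.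

**Part 1.** By the bootstrap (Step 5 of Section 8) it suffices to have $\theta'\ne0$ off $\Sigma\cup\overline{W_2}$, and to show that every $z_*\in\mathbf C\setminus(\Sigma\cup\overline{W_2})$ has a neighborhood on which $|\Phi_n|\le Cm^{3/2}$. For the first point: the open intervals between $I_2$ and $\pm1$ are mapped by $T$ into $(-2B,2B)\subset\mathcal E$, so they lie in $W_2$, and $\pm1\in\overline{W_2}$. For the second there are three cases.

*Case $g(z_*)<r_0$.* Then $z_*\in W_1\cup W_3$, off $\Sigma$, and Step 6 of Section 8 applies.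

*Case $g(z_*)>r_0$.* The idea is to descend along the gradient of $g$ and then move inside a connected lower level set. Choose $r_0<\rho_1<\rho_2<g(z_*)$ and a compact neighborhood $N$ of $z_*$ with $g>\rho_2$ on $N$. The critical points of $g$ off $\Sigma$ are the zeros $\pm1$ of $\theta'$, where $g=r_0$. So $|\nabla g|\ge c$ on the compact set $\{\rho_1\le g\le\max_Ng\}$, and the descending gradient line from $z\in N$ reaches $\{g=\rho_1\}$ after length at most $(\max_Ng-\rho_1)/c$. The compact set $\{g\le\rho_1\}$ lies in the open set $\{g<\rho_2\}$, which is connected by Section 4. Cover the compact set by finitely many discs contained in $\{g<\rho_2\}$ and join their centers to $a_3$ inside $\{g<\rho_2\}$ by polygons: so all points of $\{g\le\rho_1\}$ can be joined to $a_3$ inside $\{g<\rho_2\}$ by paths of bounded length. Along the whole path from $z$ to $a_3$ we have $g\le g(z)$. By (10) and Lemma 4(a), for $z\in N$,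
$$|\tilde\pi_n(z)|\le C\Lambda_m+Cm^{3/2}|e^{(m+1)\theta(z)}|\le Cm^{3/2}|e^{m\theta(z)}| .$$

*Case $g(z_*)=r_0$.* Here we step down into $W_1\cup W_3$ in the coordinate $\theta$. Points near $z_*$ with $g<r_0$ lie in $W_1\cup W_3$, since $z_*\notin\overline{W_2}$. As $\theta'(z_*)\ne0$, a branch of $\theta$ is a local coordinate at $z_*$. For small $\varepsilon>0$ let $w$ be the point near $z_*$ with $\theta(w)=\theta(z_*)-2\varepsilon$; then $w\in W_1\cup W_3$ and $w\notin\Sigma$. A point $z$ near $z_*$ with $|\operatorname{Re}(\theta(z)-\theta(z_*))|\le\varepsilon$ and $|\operatorname{Im}(\theta(z)-\theta(z_*))|\le\varepsilon$ is joined to $w$ by a segment in the $\theta$-coordinate, along which $\operatorname{Re}\theta\le\operatorname{Re}\theta(z)$. So, by Step 6 of Section 8 at the point $w$,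
$$|\tilde\pi_n(z)|\le|\tilde\pi_n(w)|+Cm^{3/2}|e^{(m+1)\theta(z)}|\le Cm^{3/2}|e^{m\theta(z)}| .$$
As $m\Phi_n=\frac{m(2B)^m}n e^{-m\theta}\pi_n$, Part 1 is proved.

**Part 2.** We control a neighborhood of infinity by the maximum principle. Since $e^{-m\theta}=O(z^{-3m})$ and $\deg\tilde\pi_n=3m+2$, the function $\Phi_n/z^2$ is analytic in a neighborhood of $\infty$ in $\overline{\mathbf C}$ that does not depend on $n$. So is $f/(\theta'z^2)$, and it tends to $\frac13$ at $\infty$, because $f\sim z$ and $\theta'\sim3/z$. Choose $R$ so that $f/(\theta'z^2)$ is analytic and bounded away from $0$ on $|z|\ge R$, with $\Sigma\cup\overline V\subset\{|z|<R\}$. By Part 1 on $|z|=R$ and the maximum principle, $m\Phi_n/z^2\to f/(\theta'z^2)$ uniformly on $|z|\ge R$, so $\pi_n$ has no zeros there for large $n$. The rest is Hurwitz's theorem, since $\theta'=T'/y$ has neither zeros nor poles in $\mathbf C\setminus(\Sigma\cup\overline V)$, so that $f/\theta'$ and $f$ have the same zeros there.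

**Part 3.** We enclose $\overline V\cup\Sigma$ in an explicit convex set. On the line $\operatorname{Re}x=1$, $x=1+iv$, we have $t(x)=-2-3v^2-iv^3$, so $\operatorname{Re}T\le-2B$ and $T\notin\mathcal E$. By oddness, $T\notin\mathcal E$ on $\operatorname{Re}x=-1$. So the connected set $W_2\ni0$ lies in $\{|\operatorname{Re}x|<1\}$. Since $|T|\le2B$ on $\overline{W_2}$, that is $|t|\le2$, while $|t(x)|\ge|x|(|x|^2-3)>2$ for $|x|>2$, also $|x|\le2$ there. So
$$\overline{W_2}\subset\{|\operatorname{Re}x|\le1,\ |\operatorname{Im}x|\le2\},\qquad\Sigma\subset[-2,\beta_*].$$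
Both sets lie in the convex set
$$\Bigl\{\operatorname{Re}x\le\beta_*,\ |\operatorname{Im}x|\le\frac2{\beta_*-1}(\beta_*-\operatorname{Re}x)\Bigr\}.$$
Since $\beta_*-1>\sqrt3-1>\frac23$, this set is contained in $\{|\operatorname{Im}x|\le3(\beta_*-\operatorname{Re}x)\}$, and by Proposition 1(v) $x_*$ is not in it. So $x_*\notin\operatorname{conv}(\overline V\cup\Sigma)$. This hull is compact, so a small closed disc around $x_*$ is disjoint from it. Take the disc so small that it also satisfies the conditions on $\Delta$ in Step 7 of Section 8. As there, $\pi_n$ has a zero in the disc for all large $n\equiv5\pmod6$, and the complement of the disc is an open set containing $\operatorname{conv}(\overline V\cup\Sigma)$ that misses this zero. $\blacksquare$
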